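
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Strong orbit equivalence of minimal systems\\ and isomorphism of their crossed products}


\begin{abstract}
We prove that strongly orbit equivalent minimal homeomorphisms of compact metric spaces have isomorphic crossed products. Nothing is assumed about the dimension or the mean dimension of the spaces, and no classification theorem is used. The isomorphism is built by an approximate intertwining. Away from a single point the two canonical unitaries are related by elements of a common, locally finite-dimensional algebra, and the error near that point is absorbed by Berg's technique. On the continuous functions the isomorphism is a limit of unitary conjugates of the map induced by the orbit map.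
\end{abstract}

\section{The question and the result}

A \emph{topological dynamical system} is a pair $(X,\varphi)$ of a compact metric space $X$ and a homeomorphism $\varphi$ of $X$. It is \emph{minimal} if every orbit $\{\varphi^k(x):k\in\mathbf Z\}$ is dense. Its crossed product $C(X)\rtimes_\varphi\mathbf Z$ is the universal unital $C^*$-algebra generated by a copy of $C(X)$ and a unitary $u$ with
\[
ufu^*=f\circ\varphi^{-1}\qquad(f\in C(X)).
\]
How much of the system does this algebra remember? Since $u$ moves points along orbits, one compares systems with the same orbits. An \emph{orbit map} from $(X_1,\varphi_1)$ to $(X_2,\varphi_2)$ is a homeomorphism $F:X_1\to X_2$ that carries the $\varphi_1$-orbit of $x$ onto the $\varphi_2$-orbit of $F(x)$, for every $x$. It has \emph{orbit cocycles} $n,m:X_1\to\mathbf Z$ with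
\[
F(\varphi_1(x))=\varphi_2^{\,n(x)}(F(x)),\qquad F(\varphi_1^{\,m(x)}(x))=\varphi_2(F(x)).
\]
If the systems are minimal and the spaces are infinite, there are no periodic points, so $n$ and $m$ are unique.

The cocycles measure how far the orbit map is from respecting the dynamics. Suppose first that $n$ is continuous. Identify $X_2$ with $X_1$ by $F$, and represent both crossed products on one Hilbert space on which $u_1$ and $u_2$ permute basis vectors indexed by the points of the space. Then $n$ takes finitely many values, and $u_1=\sum_k u_2^k\chi_{\{n=k\}}$ is a finite sum in the second crossed product. We shall see that $m$ is then continuous as well, so the two algebras coincide. The least that one can allow beyond this is one point of discontinuity. The systems are called \emph{strong orbit equivalent} (or \emph{strongly orbit equivalent}) if there is an orbit map whose cocycles $n$ and $m$ each have at most one point of discontinuity. A single bad point already destroys the formula for $u_1$: the sum becomes infinite and does not converge in norm.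

For minimal systems on the Cantor set, Giordano, Putnam and Skau proved that strong orbit equivalence holds if and only if the crossed products are isomorphic. For equicontinuous minimal systems, strong orbit equivalence, conjugacy and isomorphism of the crossed products are all equivalent. So one is led to ask \cite{problem} whether for \emph{any} two minimal systems strong orbit equivalence implies isomorphic crossed products. The answer is yes.

\begin{theorem}\label{thm:A}
Strongly orbit equivalent minimal systems have isomorphic crossed products.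
\end{theorem}

The proof gives more.

\begin{theorem}\label{thm:B}
Let $(X_1,\varphi_1)$ and $(X_2,\varphi_2)$ be minimal systems on infinite spaces, and put $A_i=C(X_i)\rtimes_{\varphi_i}\mathbf Z$. Let $F$ be an orbit map such that one of its cocycles has at most one discontinuity and the other at most two. Then there are an isomorphism $\theta:A_1\to A_2$ and unitaries $V_k\in A_2$ with
\begin{equation}\label{eq:formula}
\theta(f)=\lim_{k\to\infty} V_k\,(f\circ F^{-1})\,V_k^*\qquad(f\in C(X_1)).
\end{equation}
Consequently:
\begin{itemize}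
\item $F_*$ maps the $\varphi_1$-invariant probability measures bijectively onto the $\varphi_2$-invariant ones, compatibly with the bijection $\tau\mapsto\tau\circ\theta$ from the tracial states of $A_2$ to those of $A_1$.
\item $\theta_*\circ(\iota_1)_*=(\iota_2)_*\circ((F^{-1})^*)_*$ on $K_*(C(X_1))$, where $\iota_i:C(X_i)\to A_i$ is the inclusion and $(F^{-1})^*f=f\circ F^{-1}$.
\end{itemize}
Moreover, exactly one of the following holds.
\begin{itemize}
\item[\textup{(I)}] Both cocycles are continuous. Then one may take $\theta(f)=f\circ F^{-1}$ exactly.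
\item[\textup{(II)}] Each cocycle has exactly one discontinuity, the two discontinuities lie in the same $\varphi_1$-orbit, and $X_1$ has infinitely many pairwise disjoint nonempty clopen subsets.
\end{itemize}
In particular, if $X_1$ has finitely many components, then \textup{(I)} holds. If $X_1$ is connected, then $F\varphi_1F^{-1}=\varphi_2^{\pm1}$.
\end{theorem}

For infinite spaces Theorem~\ref{thm:A} is contained in Theorem~\ref{thm:B}. If $X_1$ is finite, then $X_2$ has the same cardinality, both systems are cyclic permutations of equally many points, and they are conjugate. \emph{From now on all spaces are infinite.}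

\paragraph{The idea.} Identify $X_1$ with $X_2$ by $F$, and suppose that the cocycles are discontinuous. We shall modify $\varphi_2$, without changing its algebra, until $n$ and $m$ are both discontinuous at the same point $x_0$ and $\varphi_1(x_0)=\varphi_2(x_0)$. Then $\gamma=\varphi_2^{-1}\varphi_1$ fixes $x_0$. On a suitable representation space $u_1=u_2u_\gamma$, where the unitary $u_\gamma$ implements $\gamma$ and is not in $A_2$. Away from $x_0$, however, $\gamma$ agrees with homeomorphisms $\gamma_j$ whose unitaries do lie in $A_2$ and in $A_1$. So $w_j=u_2u_{\gamma_j}\in A_2$ plays asymptotically the role of $u_1$, and $v_j=u_1u_{\gamma_j}^*\in A_1$ that of $u_2$. In this way we get asymptotic homomorphisms from $A_1$ to $A_2$ and back, which fix the continuous functions.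

The $w_j$ do not converge: for large $i<j$, $w_j$ is $w_i$ times a unitary that is concentrated near $x_0$ but in general far from $1$ in norm. A unitary of the same kind is the error in the composition of the two asymptotic homomorphisms, which sends $u_1$ to $v_ju_{\gamma_i}=u_1\cdot u_{\gamma_j}^*u_{\gamma_i}$ approximately. Berg's technique conjugates such a unitary away by spreading it over a long stretch of the backward orbit of $x_0$. For this we need the unitary to have a logarithm of norm at most $\pi$, which we get by finding it in a finite-dimensional algebra. So the compositions are approximately inner, and an approximate intertwining gives the isomorphism. Section~\ref{sec:example} carries out the conjugation by hand in an example, before the general proof begins.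

\section{One Hilbert space for both systems}\label{sec:prelim}

Let $\varphi$ be a minimal homeomorphism of an infinite compact metric space $X$. A periodic point would have a finite, closed, dense orbit, so there are none: the $\mathbf Z$-action is free. Forward and backward orbits are dense, because the $\omega$- and $\alpha$-limit sets of a point are nonempty, closed and invariant. The crossed product $C(X)\rtimes_\varphi\mathbf Z$ is simple \cite[Ch.~VIII.3]{davidson}, so a representation is faithful as soon as it is nonzero.

Let $F$ be an orbit map. Replacing $\varphi_2$ by $F^{-1}\varphi_2F$ we may assume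
\[
X_1=X_2=X,\qquad F=\mathrm{id},\qquad \varphi_1(x)=\varphi_2^{\,n(x)}(x),\qquad \varphi_2(x)=\varphi_1^{\,m(x)}(x),
\]
and the two maps have the same orbits. The cocycles do not change, and $f\circ F^{-1}\in C(X_2)$ is identified with $f\in C(X)$. The situation is now symmetric: exchanging $\varphi_1$ and $\varphi_2$ exchanges $n$ and $m$.

Put $H=\ell^2(X)$ with its canonical orthonormal basis $(\delta_z)_{z\in X}$. Let $C(X)$ act by $f\delta_z=f(z)\delta_z$, and for a homeomorphism $\psi$ of $X$ let $u_\psi$ be the unitary $u_\psi\delta_z=\delta_{\psi(z)}$. Then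
\[
u_\psi u_{\psi'}=u_{\psi\psi'},\qquad u_\psi fu_\psi^*=f\circ\psi^{-1}.
\]
Write $u_i=u_{\varphi_i}$. By simplicity we may and do regard $A_i=C(X)\rtimes_{\varphi_i}\mathbf Z$ as the concrete algebra $C^*(C(X),u_i)\subset B(H)$, for $i=1,2$. Elements of $A_1$ and $A_2$ can now be compared. For clopen $W\subset X$ the function $\chi_W\in C(X)$ is a projection, and $u_\psi\chi_Wu_\psi^*=\chi_{\psi(W)}$. We shall often use the following remark:
\begin{equation}\label{eq:contcocycle}
\text{if }\psi(x)=\varphi_i^{\,s(x)}(x)\text{ with }s:X\to\mathbf Z\text{ continuous, then }u_\psi=\sum_k u_i^k\chi_{\{s=k\}}\in A_i,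
\end{equation}
since $s$ has finitely many values and all level sets are clopen.

For $k\in\mathbf Z$ define $n_k:X\to\mathbf Z$ by $\varphi_1^k(x)=\varphi_2^{\,n_k(x)}(x)$. Then $n_1=n$ and
\begin{equation}\label{eq:cocycle}
n_{k+l}(x)=n_k(\varphi_1^lx)+n_l(x).
\end{equation}
By freeness and equality of orbits, $k\mapsto n_k(x)$ is a bijection of $\mathbf Z$ for every $x$, and $m(x)$ is the unique $k$ with $n_k(x)=1$.

\begin{lemma}\label{lem:cont}
If one of $n,m$ is continuous, so is the other, and then $A_1=A_2$ as subalgebras of $B(H)$.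
\end{lemma}
\begin{proof}
If $n$ is continuous, so is every $n_k$, by \eqref{eq:cocycle}. Hence each set $\{m=k\}=\{n_k=1\}$ is clopen and $m$ is continuous. The converse is the same statement with $\varphi_1,\varphi_2$ exchanged. By \eqref{eq:contcocycle}, $u_1\in A_2$ and $u_2\in A_1$.
\end{proof}

\section{An example: two orders on an odometer}\label{sec:example}

This section is not used later; it shows the mechanism with everything explicit. Let $X$ be the space of infinite sequences over $\{0,1,2,3\}$, and let $\varphi_2$ be addition of $1$ with carry: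
\[
\varphi_2(3^r a\,w)=0^r(a+1)\,w\quad(a\in\{0,1,2\}),\qquad \varphi_2(3^\infty)=0^\infty .
\]
Let $\rho$ exchange the digits $1$ and $2$ in every position, and put $\varphi_1=\rho^{-1}\varphi_2\rho$. Then
\[
\varphi_1(3^ra\,w)=0^ra^+w\quad\text{with}\quad 0^+=2,\ 2^+=1,\ 1^+=3,\qquad\varphi_1(3^\infty)=0^\infty .
\]
So $\varphi_1$ is the odometer for the digit order $0,2,1,3$. Two sequences are in one $\varphi_2$-orbit if and only if they are eventually equal or each of them is eventually $0$ or eventually $3$. This relation is preserved by $\rho$, so $\varphi_1$ and $\varphi_2$ have the same orbits.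

Let $x_0=3^\infty$ and $\gamma=\varphi_2^{-1}\varphi_1$. Then $\gamma(x_0)=x_0$ and
\[
\gamma(3^ra\,w)=3^r(a^+-1)\,w,\qquad\text{that is, }\gamma\text{ maps the digit } a \text{ by } 0\to1\to2\to0 .
\]
So $\gamma$ is a $3$-cycle on each of the disjoint clopen sets $U_r=\{3^ra\,w:a\ne3\}$, which shrink to $x_0$. Since $\varphi_1=\varphi_2\gamma$, we read off $n=1+4^r$ on the points $3^r0w$ and $3^r1w$, $n=1-2\cdot4^r$ on the points $3^r2w$, and $n(x_0)=1$. Thus $n$ is discontinuous exactly at $x_0$. As $\rho=\rho^{-1}$ exchanges $\varphi_1$ and $\varphi_2$ by conjugation, $m=n\circ\rho$. So $m$ is $1+4^r$, $1-2\cdot 4^r$, $1+4^r$ on $3^r0w,3^r1w,3^r2w$ and $m(x_0)=1$.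

Let $d_r$ be the unitary of the homeomorphism that is $\gamma$ on $U_r$ and the identity elsewhere. By \eqref{eq:contcocycle} it is in $A_2$. The $d_r$ commute, and formally $u_1=u_2d_0d_1d_2\cdots$; but $\|d_r-1\|=\sqrt3$ for all $r$, so the product does not converge in norm. Put
\[
w_r=u_2d_0\cdots d_{r-1}\in A_2,\qquad w_r=u_{\psi_r},\qquad w_{r+1}=w_rd_r .
\]
The homeomorphism $\psi_r$ agrees with $\varphi_1$ off the cylinder $[3^r]$ and maps $[3^r]$ onto $[0^r]$. Hence it permutes the $4^r$ cylinders of length $r$ in a single cycle, and $[3^r],\psi_r^{-1}[3^r],\dots,\psi_r^{-(4^r-1)}[3^r]$ are these cylinders.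

On $\ell^2(U_r)$ the unitary $d_r$ has the eigenvalues $1,e^{\pm2\pi i/3}$, and it is $1$ on the complement. So $d_r=e^{ih_r}$, where $h_r=\frac{2\pi}3(P_+-P_-)$ and $P_\pm$ are the spectral projections for $e^{\pm2\pi i/3}$, which are polynomials in $d_r$. Thus $h_r\in A_2$, $\|h_r\|=2\pi/3$, and $h_r$ lives on $U_r\subset[3^r]$. The step from $w_r$ to $w_{r+1}$ is an abrupt rotation $e^{ih_r}$ over $U_r$. \emph{Instead, rotate slowly.} For $r\ge1$ put $L=4^r-1$, $t_l=1-l/L$ and
\[
V_r=\prod_{l=0}^{L-1}w_r^{-l}e^{it_lh_r}w_r^{l}.
\]
The $l$-th factor lives over $\psi_r^{-l}(U_r)$, and these sets are disjoint, so the factors commute. The element $w_r^*V_rw_r$ is a similar product, with the rotation over $\psi_r^{-l}(U_r)$ now by $t_{l-1}$, for $1\le l\le L$. Over $U_r$ the element $w_r^*V_rw_r\,d_r\,V_r^*$ is $e^{ih_r}e^{-it_0h_r}=1$. Over $\psi_r^{-l}(U_r)$, $1\le l\le L$, it is $w_r^{-l}e^{i(t_{l-1}-t_l)h_r}w_r^l$ with $t_{l-1}-t_l=1/L$. Elsewhere it is $1$. Hence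
\[
\|V_rw_{r+1}V_r^*-w_r\|\le\frac{2\pi}{3(4^r-1)} .
\]
If $f$ depends only on the first $r$ digits, it is constant on each $\psi_r^{-l}[3^r]$, so $V_rfV_r^*=f$.

Now put $P_r=V_1\cdots V_r$. The unitaries $P_rw_{r+1}P_r^*$ form a Cauchy sequence, with limit $U\in A_2$ say. For $f$ depending on finitely many digits $P_rfP_r^*$ is eventually constant, so $\theta(f)=\lim_rP_rfP_r^*$ exists for all $f\in C(X)$. As $\psi_r^{-1}\to\varphi_1^{-1}$ uniformly, $w_rfw_r^*\to f\circ\varphi_1^{-1}$, and therefore $U\theta(f)U^*=\theta(f\circ\varphi_1^{-1})$. So $\theta$ extends to a homomorphism $A_1\to A_2$ with $\theta(u_1)=U$, injective because $A_1$ is simple.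

Here $\varphi_1$ and $\varphi_2$ are conjugate by construction, so the algebras are isomorphic for a trivial reason; the construction did not use this. Three things are missing for the general proof.
\begin{itemize}
\item In general the clopen sets on which we want to keep $\gamma$ are not $\gamma$-invariant, so $\gamma$ cannot simply be replaced by the identity off such a set.
\item The correction from one stage to the next is a general unitary. We must find it a logarithm of bounded norm.
\item The homomorphism obtained in this way need not be visibly onto. We shall have to build the inverse at the same time.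
\end{itemize}

\section{The cocycles}\label{sec:cocycles}

We keep the setting of Section~\ref{sec:prelim}. By Lemma~\ref{lem:cont} we may assume that $n$ and $m$ are both discontinuous. This section locates the discontinuities and then moves them to one point.

\subsection{Crossings}

Suppose that $n$ has exactly one discontinuity $x_0$. Let $\mathcal O$ be its orbit and
\[
\mathcal O^-=\{\varphi_1^ix_0:i\le0\},\qquad \mathcal O^+=\{\varphi_1^ix_0:i\ge1\}.
\]
The value $m(x)=k$ is the solution of $n_k(x)=1$, and $n_k(x)$ is, up to sign, a sum of values of $n$ along the $\varphi_1$-orbit segment between $x$ and $\varphi_2(x)$. The sum feels the discontinuity of $n$ precisely if the segment steps over $x_0$: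

\begin{proposition}\label{prop:crossing}
If $x_0$ is the only discontinuity of $n$, then $m$ is discontinuous at $x$ if and only if $x\in\mathcal O$ and $x,\varphi_2(x)$ lie in different halves $\mathcal O^\pm$.
\end{proposition}
\begin{proof}
Let $k=m(x)$; then $k\ne0$ by freeness. The function $m$ is continuous at $x$ iff $m=k$ near $x$, iff $n_k=1$ near $x$, iff the integer-valued function $n_k$ is continuous at $x$.

If $k>0$, then $n_k(z)=\sum_{i=0}^{k-1}n(\varphi_1^iz)$ by \eqref{eq:cocycle}. The $i$-th summand is discontinuous at $x$ iff $\varphi_1^ix=x_0$, and by freeness this happens for at most one $i$. So $n_k$ is discontinuous at $x$ iff $\varphi_1^ix=x_0$ for some $0\le i<k$, which means $x\in\mathcal O^-$ and $\varphi_1^kx\in\mathcal O^+$.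

If $k<0$, then $n_k(z)=-n_{|k|}(\varphi_1^{k}z)=-\sum_{i=1}^{|k|}n(\varphi_1^{-i}z)$. In the same way, $n_k$ is discontinuous at $x$ iff $\varphi_1^{-i}x=x_0$ for some $1\le i\le|k|$, which means $x\in\mathcal O^+$ and $\varphi_1^kx\in\mathcal O^-$.

Finally $\varphi_1^k(x)=\varphi_2(x)$, and a change of half from $x$ to $\varphi_1^kx$ can only go from $\mathcal O^-$ to $\mathcal O^+$ if $k>0$ and from $\mathcal O^+$ to $\mathcal O^-$ if $k<0$.
\end{proof}

\begin{corollary}\label{cor:one}
Let $n,m$ be discontinuous, one of them with one discontinuity and the other with at most two. Then each of them has exactly one discontinuity, and the two discontinuities lie in one orbit.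
\end{corollary}
\begin{proof}
The statement is symmetric in $\varphi_1,\varphi_2$, so let $n$ be the one with a single discontinuity $x_0$. By Proposition~\ref{prop:crossing} the discontinuities of $m$ are the places where the enumeration $(\varphi_2^ix_0)_{i\in\mathbf Z}$ of $\mathcal O$ changes half. If there are finitely many changes, their number is odd: an even number would put both ends of the enumeration in the same half and leave the other half finite, but both halves are infinite. As there are at most two, there is exactly one.
\end{proof}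

The bound ``at most two'' in Theorem~\ref{thm:B} is used only here.

\subsection{Small clopen sets}

\begin{lemma}\label{lem:clopen}
Let $x_0$ be the only discontinuity of $n$, let $a=n(x_0)$ and $E_k=\{n=k\}$. For $k\neq a$ the set $E_k$ is clopen. Infinitely many $E_k$ are nonempty. If $N$ is a neighborhood of $x_0$, then $E_k\subset N$ for all $k\ne a$ with finitely many exceptions. In particular, $N$ contains a nonempty clopen set.
\end{lemma}
\begin{proof}
The set $E_k=\{x:\varphi_1(x)=\varphi_2^k(x)\}$ is closed. For $k\ne a$ the function $n$ is continuous, hence locally constant, at each point of $E_k$, so $E_k$ is open. If only finitely many $E_k$ were nonempty, then $E_a$ would be open and $n$ continuous at $x_0$. For the third statement we may take $N$ open. The restriction of $n$ to the compact set $X\setminus N$ is continuous, so it has finitely many values.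
\end{proof}

\begin{remark}\label{rem:different}
In particular $n$ is unbounded, and therefore $u_1\notin A_2$. Indeed, suppose $\|u_1-p\|<1$ with $p=\sum_{|k|\le M}f_ku_2^k$, and choose $z$ with $|n(z)|>M$. Then $\langle u_1\delta_z,\delta_{\varphi_1(z)}\rangle=1$, but $\langle p\delta_z,\delta_{\varphi_1(z)}\rangle=0$ by freeness, since $\varphi_1(z)=\varphi_2^{\,n(z)}(z)$. So $A_1\ne A_2$ as subalgebras of $B(H)$, in contrast to Lemma~\ref{lem:cont}.
\end{remark}

\subsection{Moving the discontinuities together}

\begin{proposition}\label{prop:normal}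
Let $n$ and $m$ each have exactly one discontinuity, $x_0$ and $x_1$. There is a minimal homeomorphism $\varphi_2'$ with the same orbits as $\varphi_2$ such that
\[
C^*(C(X),u_{\varphi_2'})=A_2,\qquad \varphi_2'(x_0)=\varphi_1(x_0),
\]
and both cocycles of the pair $(\varphi_1,\varphi_2')$ are discontinuous exactly at $x_0$.
\end{proposition}
\begin{proof}
By Proposition~\ref{prop:crossing}, $x_1\in\mathcal O$ and the $\varphi_2$-enumeration of $\mathcal O$ changes half only between $x_1$ and $\varphi_2(x_1)$. So $\{\varphi_2^ix_1:i\le0\}$ is one of the halves $\mathcal O^\pm$ and $\{\varphi_2^ix_1:i\ge1\}$ is the other.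

\emph{Orientation.} We want the first of these sets to be $\mathcal O^-$. If it is $\mathcal O^+$, replace $\varphi_2$ by $\varphi_2^{-1}$ and $x_1$ by $\varphi_2(x_1)$ (with the old $\varphi_2$). This replaces $u_2$ by $u_2^*$ and does not change $A_2$. The cocycle $n$ becomes $-n$, still discontinuous exactly at $x_0$, and $m$ becomes $-m\circ\varphi_2^{-1}$, which is discontinuous exactly at the new $x_1$. After the replacement
\[
\{\varphi_2^ix_1:i\le0\}=\mathcal O^-,\qquad \{\varphi_2^ix_1:i\ge1\}=\mathcal O^+ .
\]
So $x_1=\varphi_1^{-p}x_0$ and $\varphi_2(x_1)=\varphi_1^{q+1}x_0$ with $p,q\ge0$.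

\emph{A swap.} We want to move $x_1$ to $x_0$ and $\varphi_1^{q+1}x_0$ to $\varphi_1x_0$ by a homeomorphism that stays within orbits and has continuous cocycles. Choose an open $N\ni x_0$ with $\varphi_1^jN$, $-p\le j\le q+1$, pairwise disjoint. By Lemma~\ref{lem:clopen} there is a nonempty clopen $E\subset N$, and by minimality $x_0\in U:=\varphi_1^i(E)$ for some $i$. Then $U$ is clopen, and the sets $\varphi_1^jU$, $-p\le j\le q+1$, are pairwise disjoint. Let $\sigma$ be
\[
\varphi_1^{p}\text{ on }\varphi_1^{-p}U,\quad \varphi_1^{-p}\text{ on }U,\quad \varphi_1^{q}\text{ on }\varphi_1U,\quad \varphi_1^{-q}\text{ on }\varphi_1^{q+1}U,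
\]
and the identity elsewhere. This is a homeomorphism with $\sigma^2=\mathrm{id}$, and $\sigma(x)=\varphi_1^{\,s(x)}(x)$ with $s$ continuous. Also $\sigma(x)=\varphi_2^{\,t(x)}(x)$ with $t(x)=n_{s(x)}(x)$. We claim that $t$ is continuous, because the moves that make up $\sigma$ do not step over $x_0$:
\begin{itemize}
\item On $\varphi_1^{-p}U$ we have $t=\sum_{0\le i<p}n\circ\varphi_1^i$, and $x_0\notin\varphi_1^{i-p}U$ for $0\le i<p$, since these sets are disjoint from $U$. On $U$ we have $t=-n_p\circ\varphi_1^{-p}$, which is continuous by what was just said.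
\item On $\varphi_1U$ we have $t=\sum_{0\le i<q}n\circ\varphi_1^i$, and $x_0\notin\varphi_1^{i+1}U$ for $0\le i<q$, for the same reason. On $\varphi_1^{q+1}U$ we have $t=-n_q\circ\varphi_1^{-q}$, which is therefore continuous.
\end{itemize}

\emph{The new map.} Put $\varphi_2'=\sigma\varphi_2\sigma$. Since $\sigma$ maps every orbit onto itself, $\varphi_2'$ is minimal with the same orbits. We have $\sigma\varphi_1(x)=\varphi_2^{\,t(\varphi_1x)+n(x)}(x)$ and $x=\varphi_2^{\,t(\sigma x)}(\sigma x)$; and $\varphi_2'(x)=\varphi_1^{\,s(\varphi_2\sigma x)+m(\sigma x)}(\sigma x)$ and $\sigma x=\varphi_1^{\,s(x)}(x)$. So the cocycles of the pair $(\varphi_1,\varphi_2')$ are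
\[
n'(x)=t(\varphi_1x)+n(x)+t(\sigma x),\qquad m'(x)=s(\varphi_2\sigma x)+m(\sigma x)+s(x).
\]
As $s$ and $t$ are continuous, $n'$ is discontinuous exactly at $x_0$, and $m'$ exactly at $\sigma(x_1)=x_0$. Moreover $\varphi_2'(x_0)=\sigma\varphi_2(x_1)=\sigma\varphi_1^{q+1}(x_0)=\varphi_1(x_0)$.

\emph{The algebra.} By \eqref{eq:contcocycle}, $y=u_\sigma\in A_2$. As $yC(X)y^*=C(X)$ and $u_{\varphi_2'}=yu_2y^*$, we get $C^*(C(X),u_{\varphi_2'})=yA_2y^*=A_2$.
\end{proof}

\paragraph{Standing situation.} \emph{Until the end of Section~\ref{sec:inner}} we write $\varphi_2$ for $\varphi_2'$ and $u_2$, $n$, $m$ for the corresponding objects. So $n$ and $m$ are both discontinuous exactly at $x_0$, and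
\[
\varphi_1(x_0)=\varphi_2(x_0),\qquad n(x_0)=m(x_0)=1 .
\]
By Proposition~\ref{prop:crossing} the only crossing of $\varphi_2$ between the halves $\mathcal O^\pm$ is from $x_0\in\mathcal O^-$ to $\varphi_2(x_0)=\varphi_1(x_0)\in\mathcal O^+$. Hence $\varphi_1$ and $\varphi_2$ have the same half-orbits at $x_0$,
\begin{equation}\label{eq:halves}
\{\varphi_2^ix_0:i\le0\}=\mathcal O^-,\qquad\{\varphi_2^ix_0:i\ge1\}=\mathcal O^+,
\end{equation}
and the situation is symmetric in $\varphi_1$ and $\varphi_2$. This is what the normalization was for.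

\section{A common locally finite-dimensional algebra}\label{sec:B}

The unitaries that correct $u_2$ to $u_1$ must lie in both $A_1$ and $A_2$, and they must be conjugated away. We therefore look for a part of $A_1\cap A_2$ that is as simple as possible: a $*$-algebra in which every finite set lies in a finite-dimensional $*$-subalgebra. Since $\varphi_1$ and $\varphi_2$ have the same half-orbits at $x_0$, both can produce the moves along orbits that never step from $x_0$ to $\varphi_1(x_0)$. The space $X$ may be far from zero-dimensional, so it may have few clopen sets. They suffice, because $n$ and $m$ are locally constant off $x_0$.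

\begin{definition}
For $i=1,2$ let $B^{(i)}\subset A_i$ be the (not necessarily closed) $*$-algebra generated by all $\chi_W$ with $W$ clopen, and all $u_i\chi_W$ with $W$ clopen and $x_0\notin W$.
\end{definition}

\begin{lemma}\label{lem:sameB}
$B^{(1)}=B^{(2)}$. We write $B$ for this algebra; it is contained in $A_1\cap A_2$.
\end{lemma}
\begin{proof}
Let $W$ be clopen with $x_0\notin W$. As $m$ is continuous on the compact set $W$, it has finitely many values there, all nonzero, and $W$ is the finite disjoint union of the clopen sets $W_k=W\cap\{m=k\}$. We have $u_2\chi_{W_k}=u_1^k\chi_{W_k}$, and we show that this is in $B^{(1)}$.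

Let $k>0$. None of $W_k,\varphi_1W_k,\dots,\varphi_1^{k-1}W_k$ contains $x_0$. Otherwise some $z\in W_k$ has $z\in\mathcal O^-$ and $\varphi_2(z)=\varphi_1^kz\in\mathcal O^+$, so $z=x_0$ by \eqref{eq:halves}, but $x_0\notin W$. Hence
\[
u_1^k\chi_{W_k}=(u_1\chi_{\varphi_1^{k-1}W_k})\cdots(u_1\chi_{\varphi_1W_k})(u_1\chi_{W_k})\in B^{(1)} .
\]

Let $k<0$. None of $\varphi_1^{-1}W_k,\dots,\varphi_1^{k}W_k$ contains $x_0$. Otherwise some $z\in W_k$ has $z\in\mathcal O^+$ and $\varphi_2(z)=\varphi_1^kz\in\mathcal O^-$, which contradicts \eqref{eq:halves}. Since $u_1^*\chi_Z=(u_1\chi_{\varphi_1^{-1}Z})^*$, it follows that $u_1^*\chi_Z\in B^{(1)}$ for $Z=\varphi_1^{-i}W_k$, $0\le i<|k|$. The product of these elements is $u_1^k\chi_{W_k}\in B^{(1)}$.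

So $B^{(2)}\subset B^{(1)}$. The situation is symmetric, so also $B^{(1)}\subset B^{(2)}$.
\end{proof}

The condition $x_0\notin W$ is what makes $B$ tractable: with $W=X$ we would obtain $u_1$ itself. The next lemma is Putnam's argument. It shows that the closure of $B$ is an AF algebra, but we prefer to work with $B$ itself, where everything is exact.

\begin{lemma}\label{lem:towers}
Let $M\subset B$ be finite. There are finitely many nonempty clopen sets $Z$ and integers $h(Z)\ge1$ such that $X$ is the disjoint union of the levels $\varphi_1^i(Z)$, $0\le i<h(Z)$, and such that the elements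
\[
e^Z_{ij}=u_1^{i-j}\chi_{\varphi_1^jZ}\qquad(0\le i,j<h(Z))
\]
span a $*$-algebra $\mathcal E$ with $M\subset\mathcal E\subset B$. They are matrix units, so that $\mathcal E\cong\bigoplus_ZM_{h(Z)}(\mathbf C)$.
\end{lemma}
\begin{proof}
The elements of $M$ are polynomials in finitely many generators $\chi_W$, $W\in\mathcal W$, and $u_1\chi_{W'}$, $W'\in\mathcal W'$, and their adjoints, where $\mathcal W,\mathcal W'$ are finite families of clopen sets and no member of $\mathcal W'$ contains $x_0$. Let
\[
U=X\setminus\bigcup\mathcal W'\ni x_0,\qquad Q=\varphi_1(U).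
\]
Forward orbits are dense and $Q$ is clopen and nonempty, so the first return time $\tau(x)=\min\{i\ge1:\varphi_1^ix\in Q\}$ is finite and continuous on $Q$, hence bounded. Partition $Q$ into finitely many nonempty clopen sets $Z$ on which $\tau$ is a constant $h(Z)$ and such that each $\varphi_1^iZ$, $0\le i<h(Z)$, lies in an atom of the finite Boolean algebra generated by $\mathcal W\cup\mathcal W'$. The levels $\varphi_1^iZ$ are disjoint by definition of $\tau$, and they cover $X$ because every backward orbit visits $Q$.

Since $u_1^{k-l}\chi_{\varphi_1^lZ'}=\chi_{\varphi_1^kZ'}u_1^{k-l}$, we have $e^Z_{ij}e^{Z'}_{kl}=0$ unless $Z=Z'$ and $j=k$, and $e^Z_{ij}e^Z_{jl}=e^Z_{il}$; also $(e^Z_{ij})^*=e^Z_{ji}$. So these are matrix units.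

A point $x$ is in $U$ iff $\varphi_1(x)\in Q$. Hence $U$ is the union of the top levels $\varphi_1^{h(Z)-1}Z$, and the other levels do not meet $U$; in particular they do not contain $x_0$. Therefore $e^Z_{i+1,i}=u_1\chi_{\varphi_1^iZ}$, for $i<h(Z)-1$, and $e^Z_{ii}=\chi_{\varphi_1^iZ}$ are generators of $B$, and so $\mathcal E\subset B$. Each $W\in\mathcal W$ is a union of levels, so $\chi_W\in\mathcal E$. Each $W'\in\mathcal W'$ is a union of levels and disjoint from $U$, hence a union of non-top levels, so $u_1\chi_{W'}$ is a sum of elements $e^Z_{i+1,i}$. Thus $M\subset\mathcal E$.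
\end{proof}

We need two consequences. The first is a cancellation property; the second provides logarithms.

\begin{lemma}\label{lem:cancel}
Let $K,K'$ be clopen, and suppose there is $v\in B$ with $v^*v=\chi_K$ and $vv^*=\chi_{K'}$. Then there is a homeomorphism $\kappa:K'\setminus K\to K\setminus K'$ such that the operator $h$ with $h\delta_z=\delta_{\kappa(z)}$ for $z\in K'\setminus K$ and $h\delta_z=0$ otherwise belongs to $B$.
\end{lemma}
\begin{proof}
Take $\mathcal E$ as in Lemma~\ref{lem:towers} with $v,\chi_K,\chi_{K'}\in\mathcal E$. If $\chi_W\in\mathcal E$, then $\chi_We^Z_{ii}=e^Z_{ii}\chi_We^Z_{ii}\in e^Z_{ii}\mathcal Ee^Z_{ii}=\mathbf Ce^Z_{ii}$, so each level is contained in $W$ or disjoint from it. Hence the rank of $\chi_W$ in the summand of $Z$ is the number of levels of the tower over $Z$ that lie in $W$. Because of $v$, the numbers for $K$ and $K'$ agree, for every $Z$. Subtracting the number for $K\cap K'$, we see that $K'\setminus K$ and $K\setminus K'$ contain equally many levels of each tower. Choose bijections between these levels and map $\varphi_1^jZ\subset K'\setminus K$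 to the corresponding $\varphi_1^iZ\subset K\setminus K'$ by $\varphi_1^{i-j}$. This defines $\kappa$, and $h$ is the sum of the corresponding $e^Z_{ij}$.
\end{proof}

\begin{lemma}\label{lem:log}
Let $S$ be clopen and let $q\in B$ be a unitary with $q\chi_{X\setminus S}=\chi_{X\setminus S}$. Then $q=e^{ih}$ with $h=h^*\in B$, $h=\chi_Sh\chi_S$ and $\|h\|\le\pi$.
\end{lemma}
\begin{proof}
Multiplying by $q^*$ and taking adjoints gives $\chi_{X\setminus S}q=\chi_{X\setminus S}$, so $q=\chi_{X\setminus S}+\chi_Sq\chi_S$. Choose $\mathcal E$ as in Lemma~\ref{lem:towers} with $q,\chi_S\in\mathcal E$. Then $\chi_Sq\chi_S$ is a unitary of the finite-dimensional $C^*$-algebra $\chi_S\mathcal E\chi_S$, and diagonalizing it we get the required $h$ in this algebra.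
\end{proof}

\section{Approximating each unitary in the other algebra}\label{sec:asym}

\subsection{The homeomorphisms $\gamma_j$}

Put $\gamma=\varphi_2^{-1}\varphi_1$, so that $\gamma(x_0)=x_0$ and $u_1=u_2u_\gamma$. With $E_k=\{n=k\}$ let
\[
T=\{x:\gamma(x)\ne x\}=\bigsqcup_{k\ne1}E_k,\qquad K_j=\bigcup_{|k|\le j,\;k\ne1}E_k .
\]
Then $\gamma(T)=T$ and $x_0\notin T$. Since $n(x_0)=1$, the sets $K_j$ are clopen by Lemma~\ref{lem:clopen}; they increase to $T$. Both $K_j$ and $\gamma K_j$ are clopen subsets of $T$. By Lemma~\ref{lem:clopen}, applied to $N$ and to $\gamma^{-1}(N)$,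
\begin{equation}\label{eq:small}
\text{for every neighborhood $N$ of $x_0$: } T\setminus K_j\subset N\text{ and }T\setminus\gamma K_j=\gamma(T\setminus K_j)\subset N\text{ for all large }j.
\end{equation}

We want to replace $\gamma$ by a homeomorphism that is $\gamma$ on $K_j$ and whose unitary lies in $B$. In the example of Section~\ref{sec:example} one could take the identity off $K_j$, because $\gamma$ preserved suitable $K_j$. In general $\gamma K_j\ne K_j$, and we have to send $\gamma K_j\setminus K_j$ somehow onto $K_j\setminus\gamma K_j$. Lemma~\ref{lem:cancel} says that this is possible within $B$. Indeed, $x_0\notin K_j$ and $x_0\notin\gamma K_j$, and $\varphi_2\gamma=\varphi_1$, so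
\[
u_\gamma\chi_{K_j}=u_2^*\,\chi_{\varphi_1K_j}\,u_1\chi_{K_j}=(u_2\chi_{\gamma K_j})^*(u_1\chi_{K_j})\in B .
\]
This is a partial isometry with initial projection $\chi_{K_j}$ and final projection $\chi_{\gamma K_j}$. Let $\kappa_j:\gamma K_j\setminus K_j\to K_j\setminus\gamma K_j$ be as in Lemma~\ref{lem:cancel}, with operator $h_j\in B$, and define
\[
\gamma_j=\begin{cases}\gamma&\text{on }K_j,\\ \kappa_j&\text{on }\gamma K_j\setminus K_j,\\ \mathrm{id}&\text{on }X\setminus(K_j\cup\gamma K_j).\end{cases}
\]
This is a homeomorphism of $X$. Put $c_j=u_{\gamma_j}$. The facts that we shall use are the following.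
\begin{itemize}
\item[(a)] $c_j=u_\gamma\chi_{K_j}+h_j+\chi_{X\setminus(K_j\cup\gamma K_j)}\in B$.
\item[(b)] $\gamma_j=\gamma$ off $T\setminus K_j$: on $K_j$ by definition, and off $T$ both maps are the identity. Consequently both bijections map $T\setminus K_j$ onto $T\setminus\gamma K_j$, and $\gamma_j^{-1}=\gamma^{-1}$ off $T\setminus\gamma K_j$.
\item[(c)] $\gamma_j\to\gamma$ and $\gamma_j^{-1}\to\gamma^{-1}$ uniformly. Indeed, let $N$ be a neighborhood of $x_0$ of small diameter, and let $j$ be large as in \eqref{eq:small}. By (b), $\gamma_j$ and $\gamma$ differ only at points of $T\setminus K_j$, where both take values in $T\setminus\gamma K_j\subset N$; and $\gamma_j^{-1}$ and $\gamma^{-1}$ differ only at points of $T\setminus\gamma K_j$, where both take values in $T\setminus K_j\subset N$.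
\item[(d)] If $i\le j$, then $\gamma_i=\gamma_j$ on $K_i$, where both are $\gamma$, and on $X\setminus(K_j\cup\gamma K_j)$, where both are the identity.
\end{itemize}

Define unitaries
\[
w_j=u_2c_j=u_{\varphi_2\gamma_j}\in A_2,\qquad v_j=u_1c_j^*=u_{\varphi_1\gamma_j^{-1}}\in A_1 .
\]
By (c), $\varphi_2\gamma_j\to\varphi_1$ and $\varphi_1\gamma_j^{-1}\to\varphi_2$ uniformly. So $w_j$ is a substitute for $u_1$ in $A_2$, and $v_j$ is a substitute for $u_2$ in $A_1$.

\begin{remark}[Symmetry]\label{rem:sym}
Exchange $\varphi_1$ and $\varphi_2$, and at the same time replace the list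
\[
(\gamma,\;K_j,\;\gamma K_j,\;\gamma_j,\;c_j,\;w_j,\;v_j)\quad\text{by}\quad(\gamma^{-1},\;\gamma K_j,\;K_j,\;\gamma_j^{-1},\;c_j^*,\;v_j,\;w_j),
\]
keeping $T$ and $B$. The relations $\gamma=\varphi_2^{-1}\varphi_1$, $c_j=u_{\gamma_j}$, $w_j=u_2c_j$ and $v_j=u_1c_j^*$ go over into true relations. (The second list need not be the one that the construction yields for the exchanged pair, since the sets $\gamma K_j$ are not defined by $m$; this does not matter.) The sets $\gamma K_j$ are clopen and increase to $T$. The homeomorphism $\gamma_j^{-1}$ is $\gamma^{-1}$ on $\gamma K_j$, $\kappa_j^{-1}$ on $K_j\setminus\gamma K_j$ and the identity off $K_j\cup\gamma K_j$, and $\kappa_j^{-1}$ has the operator $h_j^*\in B$. So \eqref{eq:small} and (a)--(d) hold for the second list too. Nothing else about $K_j$ and $\gamma_j$ is used below, so each statement that we deduce has a mirror image.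
\end{remark}

\subsection{Asymptotic homomorphisms}

For a $C^*$-algebra $A$ let $A_\infty=\ell^\infty(\mathbf N,A)/c_0(\mathbf N,A)$, and write $[(a_j)_j]$ for the class of a bounded sequence and $[a]$ for the class of a constant one.

\begin{proposition}\label{prop:asym}
There are unital homomorphisms $\Psi:A_1\to(A_2)_\infty$ and $\Phi:A_2\to(A_1)_\infty$ with
\[
\Psi(f)=[f],\quad\Psi(u_1)=[(w_j)_j];\qquad\Phi(f)=[f],\quad\Phi(u_2)=[(v_j)_j]\qquad(f\in C(X)),
\]
and $\Psi(b)=[b]$, $\Phi(b)=[b]$ for all $b\in B$.
\end{proposition}
\begin{proof}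
By symmetry it suffices to treat $\Psi$. As $\gamma_j^{-1}\varphi_2^{-1}\to\gamma^{-1}\varphi_2^{-1}=\varphi_1^{-1}$ uniformly, $w_jfw_j^*=f\circ\gamma_j^{-1}\circ\varphi_2^{-1}\to f\circ\varphi_1^{-1}$ in norm. So $[(w_j)_j]$ and the classes $[f]$ satisfy the relations of the crossed product, and $\Psi$ exists by universality.

Both $\Psi$ and $b\mapsto[b]$ are $*$-homomorphisms on $B\subset A_1\cap A_2$, so it is enough to check $\Psi(b)=[b]$ on the generators of $B=B^{(1)}$. It is clear for $\chi_W$. Let $W$ be clopen with $x_0\notin W$. By \eqref{eq:small} with $N=X\setminus W$, $W\cap(T\setminus K_j)=\emptyset$ for large $j$, so $\gamma_j=\gamma$ on $W$ by (b). Then $w_j\chi_W\delta_z=\delta_{\varphi_2\gamma(z)}=\delta_{\varphi_1(z)}$ for $z\in W$, that is, $w_j\chi_W=u_1\chi_W$. Hence $\Psi(u_1\chi_W)=[(w_j\chi_W)_j]=[u_1\chi_W]$. The mirror image uses the generators of $B=B^{(2)}$.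
\end{proof}

The equality $B^{(1)}=B^{(2)}$ matters here: $\Psi$ and $\Phi$ fix the same algebra, and it contains all the $c_j$.

To compose these asymptotic maps we lift them. A linear map is \emph{unital completely positive} (u.c.p.) if it is unital and all its matrix amplifications are positive; such maps are contractive. Crossed products of commutative $C^*$-algebras by $\mathbf Z$ are nuclear, and $A_1,A_2$ are separable. The Choi--Effros lifting theorem says that a u.c.p.\ map from a separable unital nuclear $C^*$-algebra into a quotient $D/J$ of a unital $C^*$-algebra lifts to a u.c.p.\ map into $D$. We apply it to $\Psi$ and $\Phi$ and take coordinates. So there are u.c.p.\ maps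
\begin{equation}\label{eq:lifts}
\Psi_i:A_1\to A_2,\quad\Phi_j:A_2\to A_1\qquad\text{with}\qquad\Psi(a)=[(\Psi_i(a))_i],\quad\Phi(b)=[(\Phi_j(b))_j].
\end{equation}

\section{Berg's technique}\label{sec:berg}

The composition $\Phi_j\Psi_i$ fixes $C(X)$ asymptotically. It sends $u_1$ approximately to $v_jc_i=u_1\cdot c_j^*c_i$, where $c_j^*c_i$ implements $\gamma_j^{-1}\gamma_i$ and is concentrated near $x_0$. The next lemma conjugates it away, as in Section~\ref{sec:example}.

\begin{lemma}\label{lem:berg}
Let $\mathcal F\subset C(X)$ be finite and $\delta>0$. There is a neighborhood $N$ of $x_0$ such that for every clopen $S\subset N$ and every unitary $q\in B$ with $q\chi_{X\setminus S}=\chi_{X\setminus S}$ there is a unitary $W\in A_1$ with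
\[
\|WfW^*-f\|<\delta\quad(f\in\mathcal F),\qquad\|Wu_1qW^*-u_1\|<\delta .
\]
The same holds with $(A_2,u_2,\varphi_2)$ in place of $(A_1,u_1,\varphi_1)$.
\end{lemma}
\begin{proof}
Choose an integer $L\ge1$ with $\pi/L<\delta$. The points $\varphi_1^{-l}x_0$, $0\le l\le L$, are distinct by freeness. So there is an open $N\ni x_0$ such that the sets $\varphi_1^{-l}N$, $0\le l\le L$, are pairwise disjoint and $|f-f(\varphi_1^{-l}x_0)|<\delta/3$ on $\varphi_1^{-l}N$ for all $f\in\mathcal F$ and $0\le l\le L$.

Given $S$ and $q$, write $q=e^{ih}$ as in Lemma~\ref{lem:log}. Put $t_l=1-l/L$ for $0\le l\le L$, and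
\[
W=\prod_{l=0}^{L-1}u_1^{-l}e^{it_lh}u_1^{l}.
\]
This is in $A_1$ because $h\in B\subset A_1$. The $l$-th factor is $1$ off the block $\chi_{\varphi_1^{-l}S}$; the blocks are orthogonal, so the factors commute. The element $u_1^*Wu_1\,q\,W^*$ is block diagonal for the projections $\chi_{\varphi_1^{-l}S}$, $0\le l\le L$, and the remaining projection, where it is $1$.
\begin{itemize}
\item On the block $l=0$ the factor $u_1^*Wu_1$ is $1$, and we get $e^{ih}e^{-it_0h}=1$.
\item On a block $1\le l\le L$ we have $q=1$, the element $u_1^*Wu_1$ is $u_1^{-l}e^{it_{l-1}h}u_1^l$, and $W$ is $u_1^{-l}e^{it_lh}u_1^l$ (which is $1$ for $l=L$). We get $u_1^{-l}e^{i(t_{l-1}-t_l)h}u_1^l$, and $t_{l-1}-t_l=1/L$.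
\end{itemize}
Hence its distance from $1$ is at most $\|h\|/L\le\pi/L<\delta$, which is the second inequality. Each $f\in\mathcal F$ commutes with the block projections and is within $\delta/3$ of a constant on each block where $W\ne1$, so $\|WfW^*-f\|\le2\delta/3<\delta$. For $A_2$ the proof is the same, since $B\subset A_2$.
\end{proof}

The bound $\|h\|\le\pi$ is essential: $L$, and with it $N$, is chosen before $q$ is known.

\section{The compositions are approximately inner}\label{sec:inner}

Write $\mathrm{Ad}(V)(x)=VxV^*$.

\begin{definition}\label{def:good}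
Let $\mathcal G\subset A_1$ be finite and $\varepsilon>0$. An index $i$ is \emph{$(\mathcal G,\varepsilon)$-good} if for all sufficiently large $j$ (depending on $i$) there is a unitary $W\in A_1$ with
\[
\|W\,\Phi_j(\Psi_i(a))\,W^*-a\|<\varepsilon\qquad(a\in\mathcal G).
\]
Similarly, for finite $\mathcal H\subset A_2$ an index $j$ is \emph{$(\mathcal H,\varepsilon)$-good} if for all sufficiently large $i$ (depending on $j$) there is a unitary $V\in A_2$ with $\|V\Psi_i(\Phi_j(b))V^*-b\|<\varepsilon$ for $b\in\mathcal H$.
\end{definition}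

\begin{proposition}\label{prop:good}
For all finite $\mathcal G\subset A_1$, $\mathcal H\subset A_2$ and $\varepsilon>0$, all sufficiently large $i$ are $(\mathcal G,\varepsilon)$-good and all sufficiently large $j$ are $(\mathcal H,\varepsilon)$-good.
\end{proposition}
\begin{proof}
By Remark~\ref{rem:sym} the second statement is the mirror image of the first, with Lemma~\ref{lem:berg} for $A_2$. We prove the first.

\emph{Choices.} For $a\in\mathcal G$ pick $p_a(w)=\sum_{|k|\le M}f_kw^k$ with coefficients $f_k\in C(X)$ (depending on $a$) and $\|a-p_a(u_1)\|<\varepsilon/8$. Let $\mathcal F$ be the finite set of all coefficients. If a unitary $W$ satisfies the two inequalities of Lemma~\ref{lem:berg}, then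
\[
\|Wp_a(u_1q)W^*-p_a(u_1)\|\le\sum_{|k|\le M}\bigl(\delta+\|f_k\|\,|k|\,\delta\bigr),
\]
because $\|x^k-y^k\|\le|k|\|x-y\|$ for unitaries $x,y$. Choose $\delta>0$ so small that the right side is $<\varepsilon/4$ for all $a\in\mathcal G$, and let $N$ be the neighborhood of Lemma~\ref{lem:berg} for $(\mathcal F,\delta)$.

\emph{The composition.} As $\Psi(p_a(u_1))=[(p_a(w_i))_i]$, we have $\limsup_i\|\Psi_i(a)-p_a(w_i)\|\le\|a-p_a(u_1)\|<\varepsilon/8$. So for all large $i$
\[
\|\Psi_i(a)-p_a(w_i)\|<\varepsilon/4\quad(a\in\mathcal G)\qquad\text{and}\qquad T\setminus K_i\subset N .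
\]
Fix such an $i$; we show that it is good. Since $w_i=u_2c_i$ and $\Phi(c_i)=[c_i]$, we have $\Phi(w_i)=\Phi(u_2)\Phi(c_i)=[(v_jc_i)_j]$, hence $\Phi(p_a(w_i))=[(p_a(v_jc_i))_j]$. Here $v_jc_i=u_1c_j^*c_i$. The maps $\Phi_j$ are contractive, so for all large $j$, which we also take $\ge i$,
\[
\|\Phi_j(\Psi_i(a))-p_a(u_1q)\|<\varepsilon/2\quad(a\in\mathcal G),\qquad q=c_j^*c_i=u_{\gamma_j^{-1}\gamma_i}\in B .
\]

\emph{The error is concentrated near $x_0$.} Let $S=(K_j\cup\gamma K_j)\setminus K_i$. This set is clopen and $S\subset T\setminus K_i\subset N$. By (d) we have $\gamma_i=\gamma_j$ off $S$, so $q\delta_z=\delta_z$ for $z\notin S$, that is, $q\chi_{X\setminus S}=\chi_{X\setminus S}$. Lemma~\ref{lem:berg} gives a unitary $W\in A_1$, and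
\[
\|W\Phi_j(\Psi_i(a))W^*-a\|<\tfrac\varepsilon2+\|Wp_a(u_1q)W^*-p_a(u_1)\|+\tfrac\varepsilon8<\tfrac\varepsilon2+\tfrac\varepsilon4+\tfrac\varepsilon8<\varepsilon .\qedhere
\]
\end{proof}

\section{Intertwining}\label{sec:inter}

What remains is general. We conjugate the maps $\Psi_i$ and $\Phi_j$, alternately, so that consecutive compositions approximate the identity.

\begin{proposition}\label{prop:inter}
Let $A_1,A_2$ be separable unital $C^*$-algebras. Let $\Psi_i:A_1\to A_2$ and $\Phi_j:A_2\to A_1$ be sequences of u.c.p.\ maps that are asymptotically multiplicative, that is, $\|\Psi_i(aa')-\Psi_i(a)\Psi_i(a')\|\to0$ for all $a,a'$, and likewise for $\Phi_j$. Suppose that the conclusion of Proposition~\ref{prop:good} holds, with good indices as in Definition~\ref{def:good}. Then there are indices $i_k,j_k\ge k$ and unitaries $V_k\in A_2$, $W_k\in A_1$ such that $\mathrm{Ad}(V_k)\circ\Psi_{i_k}$ converges pointwise to an isomorphism $\theta:A_1\to A_2$ and $\mathrm{Ad}(W_k)\circ\Phi_{j_k}$ converges pointwise to $\theta^{-1}$.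
\end{proposition}
\begin{proof}
\emph{Moving conjugations through the maps.} Let $V\in A_2$ be a unitary. By asymptotic multiplicativity $\Phi_j(V)^*\Phi_j(V)\to1$ and $\Phi_j(V)\Phi_j(V)^*\to1$. So for large $j$ the element $\Phi_j(V)$ is invertible, $Y_j=\Phi_j(V)|\Phi_j(V)|^{-1}$ is unitary, and $Y_j-\Phi_j(V)\to0$; for the remaining $j$ put $Y_j=1$. Using asymptotic multiplicativity twice more we get
\begin{equation}\label{eq:move}
\|\Phi_j(VxV^*)-Y_j\Phi_j(x)Y_j^*\|\to0\qquad(x\in A_2).
\end{equation}
The same holds for the maps $\Psi_i$ and unitaries of $A_1$.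

\emph{What we construct.} Let $(a_l)$ and $(b_l)$ be dense sequences in $A_1$ and $A_2$. We construct $\alpha_k=\mathrm{Ad}(V_k)\circ\Psi_{i_k}$, $\beta_k=\mathrm{Ad}(W_k)\circ\Phi_{j_k}$ with $i_k,j_k\ge k$, and increasing finite sets $\mathcal G_k\ni a_1,\dots,a_k$ in $A_1$ and $\mathcal H_k\ni b_1,\dots,b_k$ in $A_2$ with
\begin{itemize}
\item[(i)] $\|\beta_k\alpha_k(a)-a\|<2^{-k}$ for $a\in\mathcal G_k$;
\item[(ii)] $\|\alpha_{k+1}\beta_k(b)-b\|<2^{-k}$ for $b\in\mathcal H_k$;
\item[(iii)] $\alpha_k(\mathcal G_k)\subset\mathcal H_k$ and $\beta_k(\mathcal H_k)\subset\mathcal G_{k+1}$;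
\item[(iv)] $\|\alpha_k(aa')-\alpha_k(a)\alpha_k(a')\|<2^{-k}$ for $a,a'\in\mathcal G_k$, and likewise for $\beta_k$ on $\mathcal H_k$.
\end{itemize}
Condition (iv) for $\alpha_k$ does not depend on $V_k$ and holds for all large $i_k$; similarly for $\beta_k$. We also arrange that $i_k$ is $(\mathcal G_k,2^{-k-1})$-good and $j_k$ is $(\mathcal H_k,2^{-k-1})$-good.

\emph{Start.} Let $\mathcal G_1=\{a_1\}$ and $V_1=1$, and choose $i_1$ that is $(\mathcal G_1,2^{-2})$-good and so large that (iv) holds.

\emph{From $\alpha_k$ to $\beta_k$.} Put $\mathcal H_k=\mathcal H_{k-1}\cup\alpha_k(\mathcal G_k)\cup\{b_1,\dots,b_k\}$, with $\mathcal H_0=\emptyset$. Let $Y_j$ be as in \eqref{eq:move} for $V=V_k$. Choose $j=j_k\ge k$ so large that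
\begin{itemize}
\item $\|\Phi_j(V_kxV_k^*)-Y_j\Phi_j(x)Y_j^*\|<2^{-k-1}$ for $x\in\Psi_{i_k}(\mathcal G_k)$;
\item there is a unitary $W\in A_1$ with $\|W\Phi_j\Psi_{i_k}(a)W^*-a\|<2^{-k-1}$ for $a\in\mathcal G_k$, which is possible since $i_k$ is good;
\item (iv) holds for $\Phi_j$ on $\mathcal H_k$;
\item $j$ is $(\mathcal H_k,2^{-k-1})$-good.
\end{itemize}
Put $W_k=WY_j^*$. For $a\in\mathcal G_k$, $\beta_k\alpha_k(a)=WY_j^*\Phi_j(V_k\Psi_{i_k}(a)V_k^*)Y_jW^*$ is within $2^{-k-1}$ of $W\Phi_j\Psi_{i_k}(a)W^*$, which is within $2^{-k-1}$ of $a$. This is (i).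

\emph{From $\beta_k$ to $\alpha_{k+1}$.} Put $\mathcal G_{k+1}=\mathcal G_k\cup\beta_k(\mathcal H_k)\cup\{a_1,\dots,a_{k+1}\}$. Let $Z_i\in A_2$ be unitaries with $\|\Psi_i(W_kxW_k^*)-Z_i\Psi_i(x)Z_i^*\|\to0$ for all $x\in A_1$. Choose $i=i_{k+1}\ge k+1$ so large that
\begin{itemize}
\item $\|\Psi_i(W_kxW_k^*)-Z_i\Psi_i(x)Z_i^*\|<2^{-k-1}$ for $x\in\Phi_{j_k}(\mathcal H_k)$;
\item there is a unitary $V\in A_2$ with $\|V\Psi_i\Phi_{j_k}(b)V^*-b\|<2^{-k-1}$ for $b\in\mathcal H_k$, which is possible since $j_k$ is good;
\item (iv) holds for $\Psi_i$ on $\mathcal G_{k+1}$ with $2^{-k-1}$;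
\item $i$ is $(\mathcal G_{k+1},2^{-k-2})$-good.
\end{itemize}
Put $V_{k+1}=VZ_i^*$. For $b\in\mathcal H_k$, $\alpha_{k+1}\beta_k(b)=VZ_i^*\Psi_i(W_k\Phi_{j_k}(b)W_k^*)Z_iV^*$ is within $2^{-k-1}$ of $V\Psi_i\Phi_{j_k}(b)V^*$, which is within $2^{-k-1}$ of $b$. This is (ii).

\emph{The limit.} All maps are contractive. For $a\in\mathcal G_k$ we have $\alpha_k(a)\in\mathcal H_k$, so by (i) and (ii)
\[
\|\alpha_{k+1}(a)-\alpha_k(a)\|\le\|\alpha_{k+1}(a-\beta_k\alpha_k(a))\|+\|\alpha_{k+1}\beta_k(\alpha_k(a))-\alpha_k(a)\|<2\cdot2^{-k}.
\]
For $b\in\mathcal H_k$ we have $\beta_k(b)\in\mathcal G_{k+1}$, so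
\[
\|\beta_{k+1}(b)-\beta_k(b)\|\le\|\beta_{k+1}(b-\alpha_{k+1}\beta_k(b))\|+\|\beta_{k+1}\alpha_{k+1}(\beta_k(b))-\beta_k(b)\|<2\cdot2^{-k}.
\]
The sets $\mathcal G_k$ and $\mathcal H_k$ increase and have dense unions, so $\alpha_k\to\theta$ and $\beta_k\to\beta$ pointwise. The limits are u.c.p., and they are multiplicative by (iv). For $a\in\mathcal G_k$ and $l\ge k$,
\[
\|\beta\theta(a)-a\|\le\|(\beta-\beta_l)(\theta(a))\|+\|\theta(a)-\alpha_l(a)\|+\|\beta_l\alpha_l(a)-a\|\longrightarrow0\quad(l\to\infty),
\]
so $\beta\theta=\mathrm{id}$. For $b\in\mathcal H_k$ and $l\ge k$,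
\[
\|\theta\beta(b)-b\|\le\|(\theta-\alpha_{l+1})(\beta(b))\|+\|\beta(b)-\beta_l(b)\|+\|\alpha_{l+1}\beta_l(b)-b\|\longrightarrow0,
\]
so $\theta\beta=\mathrm{id}$.
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

We return to the situation of Theorem~\ref{thm:B} and use the concrete picture of Section~\ref{sec:prelim}.

\paragraph{The isomorphism.} If one cocycle is continuous, then so is the other, and Lemma~\ref{lem:cont} gives $A_1=A_2$; we take $\theta=\mathrm{id}$ and $V_k=1$. On $C(X_1)$ this is $f\mapsto f\circ F^{-1}$.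

Otherwise each cocycle has exactly one discontinuity by Corollary~\ref{cor:one}. By Proposition~\ref{prop:normal} we may pass to the standing situation without changing $C(X)$ or the concrete algebra $A_2\supset C(X)$. The maps $\Psi_i,\Phi_j$ of \eqref{eq:lifts} are u.c.p., and they are asymptotically multiplicative because $\Psi$ and $\Phi$ are homomorphisms. By Proposition~\ref{prop:good} the hypotheses of Proposition~\ref{prop:inter} hold. We obtain an isomorphism $\theta:A_1\to A_2$ and unitaries $V_k\in A_2$ with $\theta=\lim_k\mathrm{Ad}(V_k)\circ\Psi_{i_k}$. Since $\Psi(f)=[f]$, we have $\|\Psi_i(f)-f\|\to0$ for $f\in C(X)$, and as $i_k\ge k$,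
\[
\theta(f)=\lim_kV_kfV_k^*\qquad(f\in C(X)).
\]
In terms of the original systems this is \eqref{eq:formula}. In particular Theorem~\ref{thm:A} is proved.

\paragraph{Traces.} For a free $\mathbf Z$-action, restriction to $C(X)$ is a bijection from the tracial states of $C(X)\rtimes_\varphi\mathbf Z$ to the $\varphi$-invariant probability measures. We recall why. The restriction is invariant because $f\circ\varphi^{-1}=ufu^*$. An invariant measure extends to a trace by composition with the canonical conditional expectation onto $C(X)$. The extension is unique, because a tracial state $\tau$ vanishes on $fu^k$ for $k\ne0$: by freeness there is a finite partition of unity $(g_r)$ with $\varphi^k(\mathrm{supp}\,g_r)\cap\mathrm{supp}\,g_r=\emptyset$, and then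
\[
\tau(fg_ru^k)=\tau(fg_r^{1/2}u^kg_r^{1/2})=\tau\bigl(fg_r^{1/2}(g_r^{1/2}\circ\varphi^{-k})u^k\bigr)=0 .
\]
Now let $\tau$ be a tracial state of $A_2$ with measure $\mu_2$, and let $\mu_1$ be the measure of $\tau\circ\theta$. By \eqref{eq:formula} and the trace property, $\mu_1(f)=\tau(\theta(f))=\tau(f\circ F^{-1})=\mu_2(f\circ F^{-1})$, so $\mu_2=F_*\mu_1$. As $\tau\mapsto\tau\circ\theta$ is a bijection between the tracial states of $A_2$ and those of $A_1$, the first consequence follows.

\paragraph{$K$-theory.} By \eqref{eq:formula}, $\theta\circ\iota_1=\lim_k\mathrm{Ad}(V_k)\circ\iota_2\circ(F^{-1})^*$ pointwise. Let $p$ be a projection or a unitary in a matrix algebra over $C(X_1)$. Its images under $\theta\circ\iota_1$ and under $\mathrm{Ad}(V_k)\circ\iota_2\circ(F^{-1})^*$ are close for large $k$, and so they have the same class. Conjugation by $V_k$ does not change classes. Hence $\theta\circ\iota_1$ and $\iota_2\circ(F^{-1})^*$ agree on $K_*(C(X_1))$.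

\paragraph{The dichotomy.} By Lemma~\ref{lem:cont} and Corollary~\ref{cor:one}, either both cocycles are continuous, or each has exactly one discontinuity and the two lie in one orbit. These alternatives exclude each other. In the second case infinitely many of the disjoint sets $E_k=\{n=k\}$ are nonempty, and all but one of the $E_k$ are clopen, by Lemma~\ref{lem:clopen}. So (II) holds. A nonempty clopen set is a union of components, so (II) is impossible if $X_1$ has finitely many components. If $X_1$ is connected, then (I) holds, and $n$ is a constant $k$. Then $n_j(x)=kj$ for all $j$, and since $j\mapsto n_j(x)$ is a bijection of $\mathbf Z$, $k=\pm1$. So $F\varphi_1F^{-1}=\varphi_2^{\pm1}$. \qed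

\begin{thebibliography}{9}
\bibitem{davidson} Davidson, \emph{$C^*$-Algebras by Example}, Ch.~VIII.3.
\bibitem{problem} \emph{$C^*$-Algebras Associated To Non-Homogeneous Minimal Systems And Their $K$-Theory}, \url{https://mscand.dk/article/download/13887/11887/33301}.
\end{thebibliography}

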